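# The Izeki–Nayatani invariant of the buildings of $PSL(3,\mathbf Q_p)$: from $1/2$ to $5/9$

## 1. The guess $\delta(Y_p)<1/2$

For each prime $p$ there is a two-dimensional building $Y_p$, and a number $\delta(Y_p)\in[0,1]$ that measures how badly finite configurations in $Y_p$ can be copied into Hilbert space. It is known that
$$\delta(Y_p)\ \ge\ \frac{(\sqrt p-1)^2}{2(p-\sqrt p+1)}\quad\text{for every prime }p,\qquad \delta(Y_2)\le 0.4122\ldots \tag{1}$$
The lower bound equals $\frac12\cdot\frac{p-2\sqrt p+1}{p-\sqrt p+1}$. It is below $1/2$ for every $p$, and it tends to $1/2$ as $p\to\infty$. So the first guess is clear: the value $1/2$ is a barrier, approached but never reached. This is the conjecture of Izeki and Nayatani, as it appears in "Fixed-Point Property for CAT(0) Spaces" (https://www.math.kyoto-u.ac.jp/preprint/2006/17kondo.pdf):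

**Conjecture.** For any prime $p$, $\ \delta(PSL(3,\mathbf Q_p)/PSL(3,\mathbf Z_p))<1/2$.

We shall see that the guess is false for all $p\ge127$, and that the right uniform barrier is $5/9$. First we need the definitions.

Recall that a CAT(0) space is a geodesic space whose triangles are no fatter than Euclidean ones. All spaces below are complete.

**Definition (barycenter).** For a finitely supported probability measure $\mu$ on a CAT(0) space $Y$, $\mathrm{bar}(\mu)$ is the unique point of $Y$ that minimizes $x\mapsto\int_Y \mathrm{dist}_Y(y,x)^2\,d\mu(y)$.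

By uniqueness, every isometry that preserves $\mu$ fixes $\mathrm{bar}(\mu)$.

**Definition (realization).** A realization of $\mu$ is a 1-Lipschitz map $\phi:\mathrm{Supp}(\mu)\to\mathcal H$ into some Hilbert space with $\|\phi(y)\|=\mathrm{dist}_Y(y,\mathrm{bar}(\mu))$ for every $y\in\mathrm{Supp}(\mu)$.

**Definition (the invariant).**
$$\delta(Y)=\sup_\mu\inf_\phi\frac{\left\|\int_Y\phi\,d\mu\right\|^2}{\int_Y\|\phi\|^2\,d\mu},$$
where $\mu$ runs over the finitely supported probability measures that are not Dirac masses, and $\phi$ over the realizations of $\mu$.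

A realization keeps the distances to the barycenter and may shorten all other distances. Realizations always exist: send $y$ to $\mathrm{dist}(y,\mathrm{bar}(\mu))\,e$ with one fixed unit vector $e$. The question is how far apart we can spread the vectors $\phi(y)$, so that their mean becomes small.

**Example 1 (Hilbert space).** Here $\mathrm{bar}(\mu)$ is the mean, and $\phi(y)=y-\mathrm{bar}(\mu)$ is a realization with $\int\phi\,d\mu=0$. So $\delta=0$.

**Example 2 (a star).** Glue $k\ge3$ segments of length $1$ at one end, and let $\mu$ be uniform on the $k$ free ends. Permutations of the legs preserve $\mu$ and have only the center as common fixed point, so the center is the barycenter. Two free ends have distance $2$, so any choice of unit vectors $e_1,\dots,e_k$ is a realization. With all $e_i$ equal the quotient is $1$, and with the vertices of a regular $k$-gon it is $0$. The infimum for this $\mu$ is $0$.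

In both examples the Lipschitz condition does no harm. It starts to hurt when many directions at the barycenter are linked by short steps, and the link of a vertex of $Y_p$ is exactly of this kind.

## 2. The building $Y_p$ and its links

$Y_p$ is the Euclidean (Bruhat–Tits) building of $PSL(3,\mathbf Q_p)$ with its standard CAT(0) metric: a 2-dimensional building of type $\tilde A_2$ whose chambers are equilateral triangles. Let $\Sigma_o$ be the link of $o\in Y_p$, that is, its space of directions. The angle of two directions at $o$ is $\min(d_{\Sigma_o},\pi)$, every direction is represented by a geodesic, and small balls around $o$ are balls in the Euclidean cone over $\Sigma_o$. There are three kinds of points.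

* If $o$ is a vertex, $\Sigma_o$ is the metric graph $G$: the incidence graph of the projective plane over $\mathbf F_p$, with edges of length $\pi/3$. Its vertices are $n=p^2+p+1$ "points" $q$ and $n$ "lines" $l$, with an edge $(q,l)$ when $q\in l$.
* If $o$ lies in an open edge, $\Sigma_o$ is the suspension of $p+1$ points: two poles joined by $p+1$ arcs of length $\pi$.
* If $o$ lies in an open chamber, $\Sigma_o$ is a circle of length $2\pi$.

For $p=2$, $G$ is the incidence graph of the Fano plane, with $14$ vertices and $21$ edges.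

Every vertex of $G$ has degree $p+1$. The graph is bipartite, connected and of diameter $3$ edges, that is, $\pi$. Two points lie on exactly one common line, so there is no $4$-cycle; the girth is $6$ edges, that is, $2\pi$. Hence *a path without backtracking of length $\le\pi$ is a geodesic, and geodesics of length $<\pi$ are unique*. Indeed, a competitor (shorter in the first case, equally long in the second) would form with the path a closed loop of length $<2\pi$. The image of such a loop contains no cycle, so it is a tree, and in a tree a path without backtracking is the only one between its ends.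

Fix the base vertex $o$, and let $K=PSL(3,\mathbf Z_p)$, the image of $SL(3,\mathbf Z_p)$. It is the stabilizer of $o$ in $PSL(3,\mathbf Q_p)$. It acts on $\Sigma_o=G$ through $SL(3,\mathbf F_p)$: points go to points, lines to lines, and the action is transitive on points, on lines and on flags.

**Lemma 1.** The only fixed point of $K$ in $Y_p$ is $o$. So every $K$-invariant finitely supported probability measure has barycenter $o$.

*Proof.* If $K$ fixed $z\neq o$, it would fix the geodesic $[o,z]$, hence its direction in $G$. If this direction is interior to an edge, $K$ preserves the edge and, preserving types, fixes both its ends. So in any case $K$ fixes a vertex of $G$, which contradicts transitivity on points and on lines. $\square$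

Throughout, put
$$\lambda_p=\frac{\sqrt p}{p+1},\qquad \omega_p=\arccos\lambda_p,\qquad \beta_p=1-\Big(\frac{\pi}{3\,\omega_p}\Big)^2 .$$
The function $\sqrt x/(x+1)$ decreases for $x\ge1$. So $\lambda_p\le\lambda_2=\frac{\sqrt2}3<\frac12$, hence $\frac\pi3<\omega_p<\frac\pi2$.

## 3. Testing the guess on the vertices of the link

The simplest symmetric measure lives on the vertices of $G$. Fix $r>0$ smaller than the altitude of a chamber, let $y_v$ be the point at distance $r$ from $o$ in direction $v$, and let $\mu_1$ be uniform on the $2n$ points $y_v$, $v$ a vertex of $G$. By Lemma 1, $\mathrm{bar}(\mu_1)=o$. If $v,v'$ are $j$ edges apart in $G$, then $d(y_v,y_{v'})=2r\sin\frac{j\pi}6$. We can compute the infimum over all realizations exactly.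

**Lemma 2.** The eigenvalues of the random walk on $G$ lie in $\{\pm1,\pm\lambda_p\}$.

*Proof.* Let $N$ be the point–line incidence matrix. Each point is on $p+1$ lines and two points are on one common line, so $NN^T=pI+J$, with $J$ the all-ones matrix. Dually $N^TN=pI+J$. The eigenvalues of $pI+J$ are $p+n=(p+1)^2$ and $p$. The adjacency matrix has square $\mathrm{diag}(NN^T,N^TN)$, so its eigenvalues are among $\pm(p+1),\pm\sqrt p$. Divide by $p+1$. $\square$

**Poincaré inequality.** Let $(V,E)$ be a finite connected graph and $Tg(x)=\frac1{\deg x}\sum_{x'\sim x}g(x')$ its random walk operator, self-adjoint on $\ell^2(V,\deg)$. Suppose all eigenvalues of $T$ other than the simple eigenvalue $1$ are $\le c$. For $f:V\to\mathcal H$ let $\bar f=\frac1{2|E|}\sum_x\deg(x)f(x)$. Then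
$$(1-c)\sum_x\deg(x)\|f(x)-\bar f\|^2\le\langle(I-T)f,f\rangle_{\deg}=\sum_{\{x,x'\}\in E}\|f(x)-f(x')\|^2. \tag{2}$$
To see this, work in coordinates of the finite-dimensional span of $f(V)$. Each coordinate of $f-\bar f$ is $\deg$-orthogonal to the constants, and $(I-T)\bar f=0$; this gives the inequality. The equality follows by expanding: both sides are $\sum_x\deg(x)\|f(x)\|^2-2\sum_{\{x,x'\}\in E}\langle f(x),f(x')\rangle$.

**Lower bound for $\mu_1$.** Let $\phi$ be a realization and $f(v)=\phi(y_v)/r$, a unit vector. Adjacent $v,v'$ have $\|f(v)-f(v')\|\le2\sin\frac\pi6=1$. The left sum in (2) is $2|E|(1-\|\bar f\|^2)$, so (2) with $c=\lambda_p$ gives $2|E|(1-\lambda_p)(1-\|\bar f\|^2)\le|E|$. Hence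
$$\|\bar f\|^2\ge1-\frac1{2(1-\lambda_p)}=\frac{1-2\lambda_p}{2(1-\lambda_p)}=\frac{(\sqrt p-1)^2}{2(p-\sqrt p+1)} .$$
This is the known bound in (1).

**Optimal realization of $\mu_1$.** For equality we want vectors that sum to zero, with neighbors as close as the spectrum allows.

**Lemma 3.** In the space of functions of sum zero on the $n$ points of the plane, put
$$e_q=\sqrt{\tfrac n{n-1}}\,\big(1_q-\tfrac1n\big),\qquad e_l=\sqrt{\tfrac n{(p+1)p^2}}\,\big(1_l-\tfrac{p+1}n\big).$$
These are unit vectors, $\sum_qe_q=\sum_le_l=0$, and $\langle e_q,e_l\rangle=\lambda_p$ whenever $q\in l$.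

*Proof.* We have $\|1_q-\frac1n\|^2=1-\frac1n=\frac{n-1}n$ and $\|1_l-\frac{p+1}n\|^2=(p+1)-\frac{(p+1)^2}n=\frac{(p+1)p^2}n$, since $n-p-1=p^2$. The sums vanish because each point lies on $p+1$ of the $n$ lines. For $q\in l$, $\langle1_q-\frac1n,1_l-\frac{p+1}n\rangle=1-\frac{p+1}n=\frac{p^2}n$. As $n-1=p(p+1)$,
$$\langle e_q,e_l\rangle=\sqrt{\tfrac n{p(p+1)}}\sqrt{\tfrac n{(p+1)p^2}}\cdot\tfrac{p^2}n=\tfrac{\sqrt p}{p+1}. \qquad\square$$

Now let $u$ be a unit vector orthogonal to all of these, $k^2=\frac1{2(1-\lambda_p)}<1$, $h^2=1-k^2$, and $f(v)=hu+ke_v$. Neighbors satisfy $\|f(q)-f(l)\|^2=k^2(2-2\lambda_p)=1$, which is an angle of exactly $\pi/3$. So vertices $j$ edges apart have vectors at angle at most $j\pi/3$ ($j\le3$), hence at distance at most $2\sin\frac{j\pi}6$. Thus $\phi(y_v)=rf(v)$ is a realization. Its mean is $rhu$, and its quotient is $h^2=\frac{1-2\lambda_p}{2(1-\lambda_p)}$.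

So for $\mu_1$ the infimum is exactly the bound in (1): $0.054\ldots$ for $p=2$, $0.451\ldots$ for $p=127$, and below $1/2$ for every $p$. On this test the guess survives, and $\mu_1$ can never refute it.

## 4. Turning a right angle by a chord or by an arc

Look at the optimal realization for large $p$. Then $\lambda_p\approx0$, so $e_q$ and $e_l$ are nearly orthogonal for $q\in l$. The realization sits at height $h$ above the space of the $e_v$, on a sphere of radius $k$ there. Along an edge of $G$ it turns by a right angle on that sphere. Since $\mu_1$ charges only the two ends of an edge, the only constraint is on the *chord*: $k\sqrt2\le1$. This gives $k^2=\frac12$ and the quotient $1-k^2=\frac12$. That is where $1/2$ comes from, and where this family of measures stops.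

Suppose instead that mass is spread along the whole edge, and that we turn at constant height. Then the *arc* must fit: a quarter circle of radius $k$ has length $k\frac\pi2$, and the edge has length $\frac\pi3$. So $k\le\frac23$, and the quotient rises to $1-\frac49=\frac59$. This suggests placing mass along the edges. The map $f$ need not turn at constant height, so a proof must bound all realizations at once. The spectral gap of the *subdivided* graph does this.

**Theorem A.** For every prime $p$, $\delta(Y_p)\ge\beta_p$. Moreover $\beta_p>1/2$ for every prime $p\ge127$, so the conjecture fails for all $p\ge127$.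

**Theorem B.** For every prime $p$, $\delta(Y_p)<5/9$. Since $\beta_p\to5/9$, we get $\lim_{p\to\infty}\delta(Y_p)=\sup_p\delta(Y_p)=5/9$, and the supremum is not attained.

**Proposition C.** Among non-Dirac measures invariant under the stabilizer of a vertex, the supremum of the quotient in the definition of $\delta$ is exactly $\beta_p$.

In Proposition C, "the quotient" of a measure means its infimum over realizations. These results do not decide the conjectured inequality for the primes $3\le p\le113$.

## 5. Subdivided links and the lower bound $\beta_p$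

**Step 1: the measures.** We spread the mass along the edges. Let $m\ge1$, and let $G_m$ be $G$ with each edge divided into $m$ equal parts, with vertex set $V_m$ and edge set $E$. Its degree function is $\deg=p+1$ at the vertices of $G$ and $\deg=2$ elsewhere. For $x\in V_m$ let $y_x$ be the point at distance $r$ from $o$ in direction $x$, and put
$$\mu_m=\frac1{2|E|}\sum_{x\in V_m}\deg(x)\,\delta_{y_x}.$$
This is a $K$-invariant probability measure, so $\mathrm{bar}(\mu_m)=o$ by Lemma 1.

**Step 2: the spectral gap.** We want to apply (2) to $G_m$, so we need its second eigenvalue.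

**Lemma 4.** Every eigenvalue of the random walk operator $T$ of $G_m$ other than the simple eigenvalue $1$ is at most $\cos(\omega_p/m)$.

*Proof.* Let $Tg=\cos\alpha\,g$ with $g\ne0$, $\alpha\in[0,\pi]$. If $\alpha=0$, then $g$ is constant, because $G_m$ is connected. If $\alpha\ge\pi/m$, then $\cos\alpha\le\cos(\pi/m)\le\cos(\omega_p/m)$.

Let $0<\alpha<\pi/m$, so that $\sin m\alpha>0$. Let $x_0=v,x_1,\dots,x_m=v'$ be the subdivision points along an edge of $G$. At the interior points the eigenvalue equation reads $g(x_{j-1})+g(x_{j+1})=2\cos\alpha\,g(x_j)$. The solutions of this recurrence are the combinations of $\sin j\alpha$ and $\sin(m-j)\alpha$, so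
$$g(x_j)=\frac{\sin((m-j)\alpha)\,g(v)+\sin(j\alpha)\,g(v')}{\sin m\alpha}.$$
In particular $g$ does not vanish identically on the vertices of $G$. At such a vertex $v$ the eigenvalue equation, multiplied by $\sin m\alpha$, is
$$\cos\alpha\,\sin m\alpha\; g(v)=\sin((m-1)\alpha)\,g(v)+\sin\alpha\cdot\frac1{p+1}\sum_{v'\sim v}g(v').$$
Insert $\sin((m-1)\alpha)=\sin m\alpha\cos\alpha-\cos m\alpha\sin\alpha$ and divide by $\sin\alpha>0$:
$$\frac1{p+1}\sum_{v'\sim v}g(v')=\cos(m\alpha)\,g(v).$$
So $\cos(m\alpha)$ is an eigenvalue of the walk on $G$. As $0<m\alpha<\pi$, it is not $\pm1$. By Lemma 2, $\cos m\alpha=\pm\lambda_p$, so $m\alpha\in\{\omega_p,\pi-\omega_p\}$. Since $\omega_p<\frac\pi2$, we get $m\alpha\ge\omega_p$, and $\cos\alpha\le\cos(\omega_p/m)$. $\square$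

**Step 3: the estimate.** We bound the quotient of an arbitrary realization $\phi$ of $\mu_m$ from below. Put $f(x)=\phi(y_x)/r$, so $\|f(x)\|=1$. Neighbors $x,x'$ in $G_m$ lie on one edge of $G$ at angle $\frac\pi{3m}$, so $y_x,y_{x'}$ lie in one flat chamber and
$$\|f(x)-f(x')\|\le\tfrac1r\,d(y_x,y_{x'})=2\sin\tfrac\pi{6m}.$$
Since $\sum_x\deg(x)\|f(x)-\bar f\|^2=2|E|(1-\|\bar f\|^2)$, (2) with $c=\cos\frac{\omega_p}m$ gives
$$\big(1-\cos\tfrac{\omega_p}m\big)\,2|E|\,(1-\|\bar f\|^2)\le4|E|\sin^2\tfrac\pi{6m}.$$
As $1-\cos\frac{\omega_p}m=2\sin^2\frac{\omega_p}{2m}$,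
$$\frac{\|\int\phi\,d\mu_m\|^2}{\int\|\phi\|^2d\mu_m}=\|\bar f\|^2\ge1-\frac{\sin^2(\pi/6m)}{\sin^2(\omega_p/2m)}. \tag{3}$$
This holds for every realization, so the right side is a lower bound for $\delta(Y_p)$. As $m\to\infty$ it tends to $1-\big(\frac{\pi/6}{\omega_p/2}\big)^2=\beta_p$. Hence $\delta(Y_p)\ge\beta_p$.

One extra point per edge is already enough for large $p$. For $m=2$ and $p\to\infty$ (so $\omega_p\to\frac\pi2$) the bound (3) tends to $1-\frac{\sin^2(\pi/12)}{\sin^2(\pi/8)}=1-\frac{2-\sqrt3}{2-\sqrt2}=0.542\ldots>\frac12$.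

**Step 4: the numbers.** We find when $\beta_p>\frac12$. This means $\frac\pi{3\omega_p}<\frac1{\sqrt2}$, i.e. $\omega_p>\frac{\sqrt2\,\pi}3$, i.e.
$$\lambda_p<\cos\frac{\sqrt2\,\pi}3=\sin\Big(\frac\pi2-\frac{\sqrt2\,\pi}3\Big)=\sin\frac{\pi(3-2\sqrt2)}6 .$$
Now $3-2\sqrt2>0.1715$, so $\frac{\pi(3-2\sqrt2)}6>0.0897$, and the sine exceeds $0.0897-\frac{0.0897^3}6>0.0895$. On the other side $11.27^2>127$, so $\lambda_{127}<\frac{11.27}{128}<0.0881$. Since $\lambda_p$ decreases in $p$, $\beta_p>\frac12$ for all primes $p\ge127$. Finally $\lambda_p\to0$, $\omega_p\to\frac\pi2$, and $\beta_p\to1-\frac49=\frac59$. This proves Theorem A, and the conjecture is disproved. $\blacksquare$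

## 6. From measures on $Y_p$ to balanced measures on links

For the upper bounds we must produce good realizations. We replace measures on $Y_p$ by measures on links.

**Definition (balanced).** A Borel probability measure $\nu$ on $\Sigma_o$ is balanced if
$$\int\cos\big(\min(d(\xi,x),\pi)\big)\,d\nu(x)\le0\quad\text{for all }\xi\in\Sigma_o .$$

**Example 3.** If $x,x'\in G$ have distance $\pi$, then $\nu=\frac12\delta_x+\frac12\delta_{x'}$ is balanced. Indeed $d(\xi,x')\ge\pi-d(\xi,x)$, so $\cos d(\xi,x')\le-\cos d(\xi,x)$.

Let $S$ be the unit sphere of a Hilbert space with its angular metric. For a 1-Lipschitz $f:\Sigma_o\to S$ call $\|\int f\,d\nu\|^2$ the *energy* of $f$. The links are length spaces made of arcs, so *a map to $S$ that is 1-Lipschitz along each edge (or arc) is 1-Lipschitz*.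

**Lemma 5.** Let $\mu$ be finitely supported and not Dirac, with barycenter $o$. For $y\in\mathrm{Supp}(\mu)$ let $r(y)=d(o,y)$, and for $y\neq o$ let $\theta(y)\in\Sigma_o$ be the direction of $[o,y]$. Put $M=\int r\,d\mu>0$ and $\nu=M^{-1}\theta_*(r\mu)$. Then $\nu$ is balanced, and for every 1-Lipschitz $f:\Sigma_o\to S$ there is a realization $\phi$ of $\mu$ with
$$\frac{\|\int\phi\,d\mu\|^2}{\int\|\phi\|^2d\mu}\le\Big\|\int f\,d\nu\Big\|^2. \tag{4}$$

*Proof.* Move $o$ along a geodesic $c$ with direction $\xi$. By the first variation formula (Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*, II.3.6), $d(c(s),y)$ has right derivative $-\cos\angle_o(\xi,\theta(y))$ at $s=0$ for $y\ne o$. So $d(c(s),y)^2$ has right derivative $-2r\cos\angle_o(\xi,\theta(y))$, and for $y=o$ the derivative of $s^2$ is $0$. As $o$ is a minimum, $\int r\cos\angle_o(\xi,\theta)\,d\mu\le0$. Dividing by $M$ we see that $\nu$ is balanced.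

Put $\phi(y)=r(y)f(\theta(y))$ and $\phi(o)=0$. Then $\|\phi(y)\|=r(y)$. The angle of $f(\theta(y))$ and $f(\theta(y'))$ is at most $\angle_o(y,y')=\min(d(\theta(y),\theta(y')),\pi)$. So, with $r=r(y)$ and $r'=r(y')$,
$$\|\phi(y)-\phi(y')\|^2\le r^2+r'^2-2rr'\cos\angle_o(y,y')\le d(y,y')^2,$$
the last step being the CAT(0) law of cosines. If $y'=o$, then $\|\phi(y)\|=d(y,o)$. So $\phi$ is a realization. Finally $\int\phi\,d\mu=M\int f\,d\nu$ and $\int\|\phi\|^2d\mu=\int r^2d\mu\ge M^2$. $\square$

The next lemma says how well vectors of prescribed lengths can be made to cancel.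

**Lemma 6 (Polygon Lemma).** Let $k\ge2$ and $s_1,\dots,s_k\ge0$. There are unit vectors $e_i\in\mathbf R^2$ with $\|\sum s_ie_i\|=\max\big(0,\max_i(2s_i-\sum_js_j)\big)$.

*Proof.* Let $s_1$ be maximal. If $2s_1\ge\sum s_j$, take $e_i=-e_1$ for all $i\ge2$; the norm is $s_1-\sum_{i\ge2}s_i=2s_1-\sum s_j$. Otherwise $\sum_{i\ge2}s_i>s_1$. Add $s_2,s_3,\dots$ one after the other, each with the sign opposite to that of the current partial sum. Then $|\sum_{i\ge2}\pm s_i|\le\max_{i\ge2}s_i\le s_1$. So the continuous function $(e_2,\dots,e_k)\mapsto\|\sum_{i\ge2}s_ie_i\|$ on the connected space $(S^1)^{k-1}$ takes a value $\le s_1$ and a value $>s_1$, hence the value $s_1$. Take $e_1$ opposite to that sum. $\square$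

**Barycenters that are not vertices.** We show that they contribute $0$. If $\Sigma_o$ is a circle, let $f$ be the isometry onto $S^1$. Balancedness says $\langle\int f\,d\nu,\xi\rangle\le0$ for all $\xi\in S^1$, so $\int f\,d\nu=0$.

If $\Sigma_o$ is a suspension with poles $P,P'$, let
$$f(x)=\cos d(P,x)\,e_0+\sin d(P,x)\,e_{i(x)},$$
where $i(x)$ is the arc of $x$ and the $e_i\perp e_0$ are unit vectors (at the poles the second term is $0$). It is isometric on arcs, hence 1-Lipschitz. Balancedness at $P$ and at $P'$, where $d(P',x)=\pi-d(P,x)$, gives $\int\cos d(P,x)\,d\nu=0$. Let $S_i=\int_{\text{arc }i}\sin d(P,x)\,d\nu$ and let $\xi$ be the midpoint of arc $i$. For $x$ on arc $i$, $d(\xi,x)=|d(P,x)-\frac\pi2|$, whose cosine is $\sin d(P,x)$. For $x$ on another arc, $d(\xi,x)$ is $\frac\pi2+d(P,x)$ or $\frac{3\pi}2-d(P,x)$, and both have cosine $-\sin d(P,x)$. So balancedness at $\xi$ reads $S_i\le\sum_{j\ne i}S_j$. By Lemma 6 we can choose the $e_i$ with $\sum S_ie_i=0$, and the energy is $0$.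

So only vertices matter. The link of every vertex is $G$, and **from now on $\nu$ is a balanced Borel probability measure on $G$.** For $x$ on the edge $(q,l)$ put $t=t(x)=d(q,x)\in[0,\frac\pi3]$. This is a well-defined function on $G$: it is $0$ at points and $\frac\pi3$ at lines.

## 7. Invariant measures give exactly $\beta_p$

Here the constant-height picture of Section 4 becomes a proof of Proposition C. The group $PGL(3,\mathbf Q_p)$ acts on $Y_p$ by isometries, is transitive on vertices and normalizes $PSL(3,\mathbf Q_p)$, so it carries vertex stabilizers to vertex stabilizers. It suffices to treat the base vertex $o$ and $K$.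

The measures $\mu_m$ are $K$-invariant, so by (3) the supremum is at least $\beta_p$. Conversely, let $\mu$ be $K$-invariant and not Dirac. Its barycenter is $o$ by Lemma 1, and the measure $\nu$ of Lemma 5 is $SL(3,\mathbf F_p)$-invariant. Take $e_q,e_l$ from Lemma 3 and a unit vector $u$ orthogonal to them. Let $k=\frac\pi{3\omega_p}<1$, $h=\sqrt{1-k^2}$, $s=3t/\pi\in[0,1]$, and on the edge $(q,l)$ let
$$f=hu+k\,\frac{\sin((1-s)\omega_p)\,e_q+\sin(s\,\omega_p)\,e_l}{\sin\omega_p}.$$
The fraction runs along the great-circle arc from $e_q$ to $e_l$, whose length is $\omega_p$. So $f$ is a unit vector, well defined at the vertices of $G$, and its speed in $t$ is $k\,\omega_p\cdot\frac3\pi=1$. Hence $f$ is 1-Lipschitz. The coefficient of $e_q$ in $\int f\,d\nu$ is an integral of a function of $t$ over the edges at $q$. Since $\nu$ is invariant and the group is transitive on points, it is the same for all $q$. Likewise for lines. As $\sum e_q=\sum e_l=0$, we get $\int f\,d\nu=hu$, and by (4) the infimum for $\mu$ is at most $h^2=\beta_p$. $\blacksquare$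

For a general $\nu$ the points $q$ carry different weights, and the vectors $e_q$ must be adapted to $\nu$. Suppose we give up the small gain $\lambda_p>0$ and let all $e_q$ be orthogonal to all $e_l$. Then we may close two polygons separately, one for points and one for lines, with $k=\frac23$. If both close, the energy is $\frac59$. This stops working exactly when a polygon cannot close because one weight exceeds half of the total. It does happen: in Example 3 take $x=q$ a point and $x'=l$ a line at distance $\pi$. The only point weight is $\frac12$ and the only line weight is $\frac12$, so neither cancels, and the energy is $\frac59+\frac49\big(\frac14+\frac14\big)=\frac79$. For such concentrated measures we use a different map, centered at a vertex.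

## 8. A map centered at a vertex

For a vertex $v$ of $G$ let $\tau_v=-\int\cos d(v,x)\,d\nu(x)$. Balancedness at $\xi=v$ gives $\tau_v\ge0$.

**Lemma 7.** For every vertex $v$ there is a 1-Lipschitz $f:G\to S$ with energy at most $\frac43\tau_v^2$.

*Proof.* **Step 1: the map.** We use polar coordinates around $v$. For $0<d(v,x)<\pi$ the geodesic $[v,x]$ is unique. Let $n(x)$ be the neighbor $a$ of $v$ through whose edge $va$ it starts. Put
$$f(x)=\cos d(v,x)\,e_0+\sin d(v,x)\,e_{n(x)}$$
with unit vectors $e_a\perp e_0$, to be chosen. The vertices of $G$ have levels $0,\frac\pi3,\frac{2\pi}3,\pi$ (distance from $v$), and edges join consecutive levels. For $x$ on an edge the geodesic from $v$ comes through the lower end. So $n$ is constant on each open edge and agrees with its value at an end of level $\frac\pi3$ or $\frac{2\pi}3$; at levels $0$ and $\pi$ the sine vanishes. Thus $f$ is well defined, maps each edge to a great-circle arc with unit speed, and is 1-Lipschitz. With $S_a=\int_{n(x)=a}\sin d(v,x)\,d\nu$ we have $\int f\,d\nu=-\tau_ve_0+\sum_aS_ae_a$.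

**Step 2: distances from a neighbor.** To use balancedness at a neighbor $a$ of $v$ we need $d(a,x)$. The claim is
$$\cos d(a,x)=\cos\big(d(v,x)-\tfrac\pi3\big)\ \text{ if }n(x)=a,\qquad \cos d(a,x)=\cos\big(d(v,x)+\tfrac\pi3\big)\ \text{ otherwise.}$$

* If $n(x)=a$, then $x$ lies on the edge $va$ or beyond $a$, and $d(a,x)=|d(v,x)-\frac\pi3|$.
* If $n(x)\ne a$ (or $x=v$) and $d(v,x)\le\frac{2\pi}3$, the path from $a$ via $v$ to $x$ has no backtracking and length $d(v,x)+\frac\pi3\le\pi$, so it is a geodesic.
* If $n(x)\ne a$ and $\frac{2\pi}3<d(v,x)<\pi$, then $x$ lies on an edge $bc$ with $b$ at level $\frac{2\pi}3$ and $c$ at level $\pi$. Here $c\ne a$ has the type of $a$, so $d(a,c)=\frac{2\pi}3$. If $a$ were adjacent to $b$, then $n(x)=n(b)=a$; so $a\not\sim b$, and since $a,b$ have different types, $d(a,b)=\pi$. The path from $a$ to $x$ through $b$ is longer than $\pi$. The one through $c$ has length $\frac{2\pi}3+(\pi-d(v,x))<\pi$. So $d(a,x)=2\pi-(d(v,x)+\frac\pi3)$.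
* If $d(v,x)=\pi$, then $x$ is a vertex of the type of $a$ and $x\neq a$, so $d(a,x)=\frac{2\pi}3$ and $\cos d(a,x)=-\frac12$. Both formulas give $-\frac12$.

**Step 3: balancedness at $a$.** We turn this into a bound on $S_a$. As $\cos(d\mp\frac\pi3)=\frac12\cos d\pm\frac{\sqrt3}2\sin d$,
$$0\ge\int\cos d(a,x)\,d\nu=-\tfrac12\tau_v+\tfrac{\sqrt3}2\Big(S_a-\sum_{b\ne a}S_b\Big).$$
So $2S_a-\sum_bS_b\le\tau_v/\sqrt3$ for all $a$. By Lemma 6 we can choose the $e_a$ with $\|\sum S_ae_a\|\le\tau_v/\sqrt3$. The energy is at most $\tau_v^2+\frac13\tau_v^2$. $\square$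

In Example 3, with $x=q$ and $x'=l$ as above, $\tau_q=-\frac12(1)-\frac12(-1)=0$, so Lemma 7 gives energy $0$ where the polygons gave $\frac79$.

Lemma 7 alone is not enough either. Let $\nu$ be the uniform length measure on $G$; it is balanced, being the weak limit of the direction measures of the $\mu_m$. Of the $(p+1)n$ edges, $p+1$, $(p+1)p$, $(p+1)p^2$ join levels $0$–$1$, $1$–$2$, $2$–$3$ respectively (counted in steps of $\frac\pi3$). The mean of $\cos d(v,\cdot)$ on such edges is $\frac{3\sqrt3}{2\pi}$, $0$, $-\frac{3\sqrt3}{2\pi}$. So $\tau_v=\frac{3\sqrt3}{2\pi}\cdot\frac{p^2-1}n$, and $\frac43\tau_v^2\to\frac9{\pi^2}=0.911\ldots$. The two maps are complementary: if no vertex has small $\tau_v$, then $\nu$ has little mass near each vertex, and the polygons close.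

## 9. The bound $5/9$

We show that every balanced $\nu$ on $G$ admits a map of energy at most $\frac59$.

**Step 1: small $\tau_v$.** This disposes of concentrated measures. If $\tau_v<\sqrt{5/12}$ for some $v$, Lemma 7 gives energy $<\frac43\cdot\frac5{12}=\frac59$. So **assume $\tau_v\ge\sqrt{5/12}$ for all vertices $v$.** Put $\kappa=1-\sqrt{5/12}$. Since $\frac{25}{64}<\frac5{12}$, we have $\kappa<\frac38$.

**Step 2: little mass near each vertex.** Let $\mathrm{St}(v)=\{x:d(v,x)\le\frac\pi3\}$. As $1+\cos d(v,x)\ge0$ everywhere,
$$\int_{\mathrm{St}(v)}\big(1+\cos d(v,x)\big)\,d\nu\le\int_G\big(1+\cos d(v,x)\big)\,d\nu=1-\tau_v\le\kappa<\tfrac38. \tag{5}$$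
The weights that occur when we turn a right angle along each edge are
$$w_q=\int_{\mathrm{St}(q)}\cos\tfrac{3t}2\,d\nu,\quad w'_l=\int_{\mathrm{St}(l)}\sin\tfrac{3t}2\,d\nu,\quad W=\sum_qw_q=\int_G\cos\tfrac{3t}2\,d\nu,\quad W'=\sum_lw'_l=\int_G\sin\tfrac{3t}2\,d\nu .$$
The sums are right because the stars of different points meet only at lines, where $\cos\frac{3t}2=\cos\frac\pi2=0$; dually for lines. On $[0,\frac\pi3]$ we have $1+\cos t\ge2\cos t\ge2\cos\frac{3t}2$. With (5) for $v=q$, and for $v=l$ with $t'=\frac\pi3-t=d(l,x)$ in place of $t$ (note $\cos\frac{3t'}2=\sin\frac{3t}2$),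
$$2w_q\le\kappa<\tfrac38,\qquad2w'_l\le\kappa<\tfrac38. \tag{6}$$

**Step 3, case (a): $W>\frac38$ and $W'>\frac38$.** Here the polygons close. By (6), $2w_q<W$ and $2w'_l<W'$ for all $q$ and $l$. By Lemma 6 there are unit vectors $e_q\in E_1$, $e_l\in E_2$ with $u,E_1,E_2$ mutually orthogonal ($u$ a unit vector) and $\sum w_qe_q=0$, $\sum w'_le_l=0$. On the edge $(q,l)$ let
$$f=\tfrac{\sqrt5}3u+\tfrac23\big(\cos\tfrac{3t}2\,e_q+\sin\tfrac{3t}2\,e_l\big).$$
At a point this is $\frac{\sqrt5}3u+\frac23e_q$ and at a line $\frac{\sqrt5}3u+\frac23e_l$, so $f$ is well defined on $G$. It is a unit vector moving with speed $\frac23\cdot\frac32=1$, hence 1-Lipschitz. And $\int f\,d\nu=\frac{\sqrt5}3u$, so the energy is $\frac59$.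

**Step 4, case (b): $W\le\frac38$.** Now $\nu$ sits mostly near the lines, and we send all points to one vector. Let
$$f(x)=\cos t\,u+\sin t\,e_l\qquad\text{for }x\in\mathrm{St}(l),$$
with unit vectors $e_l\perp u$ to be chosen. It equals $u$ at all points, so it is well defined. It is isometric on edges, hence 1-Lipschitz. Let $s_l=\int_{\mathrm{St}(l)}\sin t\,d\nu$.

*The polygon of the $s_l$ closes.* On $[0,\frac\pi3]$ the function $\sin t$ is concave, $\frac{\sqrt3}2(1-\cos\frac{3t}2)$ is convex, and they agree at both ends. So $\sin t\ge\frac{\sqrt3}2(1-\cos\frac{3t}2)$, and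
$$\sum_ls_l=\int\sin t\,d\nu\ge\tfrac{\sqrt3}2(1-W)\ge\tfrac{\sqrt3}2\cdot\tfrac58 .$$
With $t'=\frac\pi3-t$ we have $\sin t=\frac{\sqrt3}2\cos t'-\frac12\sin t'\le\frac{\sqrt3}2\cos t'\le\frac{\sqrt3}4(1+\cos t')$. By (5), $2s_l\le\frac{\sqrt3}2\cdot\frac38\le\sum s_l$. By Lemma 6 we may take $\sum s_le_l=0$. The energy is then $(\int\cos t\,d\nu)^2$.

*Bounding $\int\cos t\,d\nu$ by $W$.* We compare $\cos t$ with $X=\cos\frac{3t}2$. As $t$ runs over $[0,\frac\pi3]$, $X$ decreases from $1$ to $0$, and
$$\frac{d\cos t}{dX}=\frac23\cdot\frac{\sin t}{\sin(3t/2)} .$$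
The function $s\cot s$ is decreasing on $(0,\pi)$, since its derivative is $\frac{\sin2s-2s}{2\sin^2s}<0$. So $t\cot t\ge\frac{3t}2\cot\frac{3t}2$, i.e. $\cot t-\frac32\cot\frac{3t}2\ge0$. This is the logarithmic derivative of $\frac{\sin t}{\sin(3t/2)}$, which is therefore increasing. So $\frac{d\cos t}{dX}$ is at most its value $\frac23\cdot\frac{\sqrt3}2=\frac1{\sqrt3}$ at $t=\frac\pi3$. Starting from $\cos t=\frac12$ at $X=0$ we get $\cos t\le\frac12+\frac1{\sqrt3}\cos\frac{3t}2$. Hence the energy is at most
$$\Big(\tfrac12+\tfrac W{\sqrt3}\Big)^2\le\Big(\tfrac12+\tfrac{\sqrt3}8\Big)^2<0.52<\tfrac59 .$$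

**Step 5: case $W'\le\frac38$.** This is Step 4 with points and lines exchanged: $t$ is replaced by $t'$, $W$ by $W'$, and the plane by its dual. Nothing else changes.

So every balanced $\nu$ on $G$ has a map of energy at most $\frac59$, and Lemma 5 gives $\delta(Y_p)\le\frac59$.

## 10. Why $5/9$ is never reached

**Step 1: compactness.** We reduce to one measure at a time. For balanced $\nu$ on $G$ let $E(\nu)$ be the infimum of the energy over all 1-Lipschitz $f:G\to S$, with $S$ the unit sphere of $\ell^2$ (enough, as $G$ is separable). For fixed $f$ the energy is $\iint\langle f(x),f(y)\rangle\,d\nu(x)\,d\nu(y)$ with continuous integrand on the compact space $G\times G$, so it is weakly continuous in $\nu$. An infimum of continuous functions is upper semicontinuous. The balanced measures form a weakly closed, hence weakly compact, set of probability measures on $G$. So $E$ attains its maximum there, and by Lemma 5 and the treatment of non-vertex barycenters, $\delta(Y_p)\le\max E$. It suffices to show $E(\nu)<\frac59$ for each balanced $\nu$.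

In Section 9 the energy was already $<\frac59$ except in case (a). So assume case (a): all $\tau_v\ge\sqrt{5/12}$, and $2w_q<W$, $2w'_l<W'$ for all $q,l$.

**Step 2: the plan.** In case (a) each edge turns by exactly $\frac\pi2$. If we could bring each $e_l$ a little closer to all $e_q$ with $q\in l$, the turn would be less than $\frac\pi2$ and a radius $k>\frac23$ would fit. Moving by $\varepsilon$ gains order $\varepsilon$ in $k$. It also destroys the relation $\int f\,d\nu\in\mathbf Ru$, but only by a vector of length $O(\varepsilon)$ orthogonal to $u$, which costs $O(\varepsilon^2)$ in the energy. So we only need, for each $l$, a direction that makes an acute angle with all $e_q$, $q\in l$. Such a direction exists unless $0\in\mathrm{conv}\{e_q:q\in l\}$. To exclude that, we choose the closed polygon $(e_q)$ with no linear relation beyond the forced one.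

**Lemma 8.** Let $w\in\mathbf R^k_{\ge0}$ with $2w_i<W=\sum_jw_j$ for all $i$. There are unit vectors $e_1,\dots,e_k$ in a Euclidean space with $\sum w_ie_i=0$ such that $\sum z_ie_i=0$ implies $z\in\mathbf Rw$.

*Proof.* *Maximal rank.* Call a tuple of unit vectors with $\sum w_ie_i=0$ admissible, and let $\mathcal P$ be the set of Gram matrices of admissible tuples. These are the positive semidefinite matrices $P$ with ones on the diagonal and $Pw=0$, so $\mathcal P$ is convex. It is nonempty by Lemma 6. Take $P\in\mathcal P$ of maximal rank. For $P'\in\mathcal P$ we have $\ker\frac{P+P'}2=\ker P\cap\ker P'$, because both matrices are positive semidefinite. By maximality of the rank, this intersection is $\ker P$, so $\ker P\subset\ker P'$. Let $(e_i)$ be vectors with Gram matrix $P$, and let $\sum z_ie_i=0$, i.e. $z\in\ker P$. Then $\sum z_ie'_i=0$ for *every* admissible tuple $(e'_i)$. We show that this forces $z\in\mathbf Rw$.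

*A planar admissible tuple in which the vectors with $w_i>0$ are not all parallel.* Take any planar one. Suppose those vectors are all $\pm a$. Then the weights with sign $+$ sum to $W/2$, and so do those with sign $-$. As each $w_i<W/2$, there are indices $i\neq j$ with sign $+$ and $k'\neq m'$ with sign $-$, all of positive weight. For small $\eta>0$ there is a nondegenerate triangle with sides $w_i$, $w_j$, $w_i+w_j-\eta$. So we may replace $e_i,e_j$ by non-parallel unit vectors of the plane with $w_ie_i'+w_je_j'=(w_i+w_j-\eta)a$. Likewise replace $e_{k'},e_{m'}$ by unit vectors with $w_{k'}e'_{k'}+w_{m'}e'_{m'}=-(w_{k'}+w_{m'}-\eta)a$. The total is still $0$.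

*Rotations.* Fix such a planar tuple, now called $(e_i)$, inside $\mathbf R^3$. Let $e_i,e_j$ be non-parallel with $(w_i,w_j)\ne(0,0)$. Then $b=w_ie_i+w_je_j\ne0$. Rotating only $e_i$ and $e_j$ about the axis $\mathbf Rb$ preserves $b$, so the new tuple is again admissible. The relation with coefficients $z$ holds for all these tuples, so $z_ie_i+z_je_j$ is invariant under the rotations. Hence it lies in $\mathbf Rb$. As $e_i,e_j$ are independent, $(z_i,z_j)\in\mathbf R(w_i,w_j)$.

*Conclusion.* Among indices with $w_i>0$, "parallel" is an equivalence relation with at least two classes, so the graph "non-parallel" is complete multipartite and connected. Along its edges $z_i/w_i=z_j/w_j$, so $z_i=cw_i$ with a common $c$. If $w_i=0$, some $e_j$ with $w_j>0$ is not parallel to $e_i$, and $(z_i,z_j)\in\mathbf R(0,w_j)$ gives $z_i=0$. So $z=cw$. $\square$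

**Step 3: the vectors.** Choose $(e_q)$ in $E_1$ by Lemma 8 for the weights $(w_q)$, and unit vectors $g_l\in E_2$ with $\sum w'_lg_l=0$ by Lemma 6, where $E_2\perp E_1$. Let $u$ be a unit vector orthogonal to $E_1\oplus E_2$.

**Step 4: no line $l$ contains all points $q$ with $w_q>0$.** This is what excludes bad relations. Suppose $l$ did. If $w_q=0$, then $\nu$ gives no mass to $\mathrm{St}(q)$ minus its lines, where $\cos\frac{3t}2>0$. So $\nu$ is carried by $\bigcup_{q\in l}\mathrm{St}(q)$ together with the line vertices. There $d(l,\cdot)\le\frac{2\pi}3$: a point $q\in l$ is at distance $\frac\pi3$ from $l$, and two different lines meet in a point. Hence $\cos d(l,\cdot)\ge-\frac12$ and $\tau_l\le\frac12<\sqrt{5/12}$, a contradiction.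

**Step 5: for each $l$ there is $k_l\in E_1$ with $\langle k_l,e_q\rangle\ge1$ for all $q\in l$.** This is the acute direction of the plan. If $0\notin\mathrm{conv}\{e_q:q\in l\}$, let $k$ be the point of this compact convex set nearest to $0$. Then $\langle k,e_q\rangle\ge\|k\|^2>0$ for all $q\in l$, and $k_l=k/\|k\|^2$ works. If $0\in\mathrm{conv}\{e_q:q\in l\}$, there is a relation $\sum z_qe_q=0$ with $z\ge0$, $z\ne0$, supported in $l$. By Lemma 8, $z=cw$ with $c\ne0$, so $w$ is supported in $l$, contradicting Step 4.

**Step 6: the perturbed map.** For small $\varepsilon>0$ put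
$$e_l=\sqrt{1-\varepsilon^2\|k_l\|^2}\;g_l+\varepsilon k_l ,$$
a unit vector. Since $g_l\perp E_1$, for $q\in l$ we have $\varepsilon\le\langle e_q,e_l\rangle=\varepsilon\langle k_l,e_q\rangle=O(\varepsilon)$. So the angle $\omega_{ql}$ of $e_q$ and $e_l$ satisfies $\omega_{ql}\le\arccos\varepsilon$ and $\omega_{ql}=\frac\pi2+O(\varepsilon)$. (Constants in $O(\cdot)$ depend on $G$, $\nu$ and the chosen vectors only.) Let
$$k_\varepsilon=\frac\pi{3\arccos\varepsilon}<1,\qquad h_\varepsilon=\sqrt{1-k_\varepsilon^2},$$
and on the edge $(q,l)$, with $s=3t/\pi\in[0,1]$,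
$$f_\varepsilon=h_\varepsilon u+k_\varepsilon\,\frac{\sin((1-s)\omega_{ql})\,e_q+\sin(s\,\omega_{ql})\,e_l}{\sin\omega_{ql}}.$$
At a point it is $h_\varepsilon u+k_\varepsilon e_q$ and at a line $h_\varepsilon u+k_\varepsilon e_l$, so it is well defined. It is a unit vector of speed $k_\varepsilon\,\omega_{ql}\cdot\frac3\pi\le1$, so $f_\varepsilon:G\to S$ is 1-Lipschitz.

**Step 7: its energy.** Since $\omega_{ql}=\frac\pi2+O(\varepsilon)$, the coefficients of $e_q$ and $e_l$ in the fraction are $\cos\frac{3t}2+O(\varepsilon)$ and $\sin\frac{3t}2+O(\varepsilon)$, uniformly in $x$. Also $e_l=g_l+O(\varepsilon)$. So $\int f_\varepsilon\,d\nu=h_\varepsilon u+k_\varepsilon R_\varepsilon$ with $R_\varepsilon\perp u$ and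
$$R_\varepsilon=\sum_qw_qe_q+\sum_lw'_lg_l+O(\varepsilon)=O(\varepsilon).$$
As $\arccos\varepsilon=\frac\pi2-\varepsilon+O(\varepsilon^3)$, we have $k_\varepsilon^2=\frac49\big(1+\frac{4\varepsilon}\pi\big)+O(\varepsilon^2)$, and
$$\Big\|\int f_\varepsilon\,d\nu\Big\|^2=1-k_\varepsilon^2+O(\varepsilon^2)=\tfrac59-\tfrac{16}{9\pi}\,\varepsilon+O(\varepsilon^2)<\tfrac59$$
for small $\varepsilon$. Hence $E(\nu)<\frac59$ for every balanced $\nu$, and by Step 1, $\delta(Y_p)<\frac59$ for every prime $p$. With Theorem A, $\beta_p\le\delta(Y_p)<\frac59$ and $\beta_p\to\frac59$, so $\lim_{p\to\infty}\delta(Y_p)=\sup_p\delta(Y_p)=\frac59$, and the supremum is not attained. This proves Theorem B. $\blacksquare$
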